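# Hyponormal generators of $C^*(A)$ for irreducible essentially normal $A$

## 1. A first guess: the index must have one sign

Let $\mathcal H$ be a separable infinite-dimensional complex Hilbert space, $A\in\mathcal B(\mathcal H)$, and let $C^*(A)$ be the $C^*$-algebra generated by $A$ and the identity $I$. An element $S\in C^*(A)$ is a *generator* of $C^*(A)$ if $C^*(S)=C^*(A)$. When can a generator be chosen hyponormal? For essentially normal $A$ the Fredholm index is the invariant to look at, and hyponormal operators prefer negative indices. So the first guess is: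

*$C^*(A)$ has a hyponormal generator exactly when the index function of $A$ is $\le0$ everywhere or $\ge0$ everywhere.*

Let us fix the words, see why one believes this, and then test it.

**Definitions.** $A$ is *irreducible* if it has no nontrivial reducing subspace, and *essentially normal* if $A^*A-AA^*$ is compact. $T$ is *hyponormal* if $[T^*,T]:=T^*T-TT^*\ge0$, equivalently $\|T^*g\|\le\|Tg\|$ for all $g$. Let $\mathbb K$ be the compact operators and $\pi$ the quotient map onto the Calkin algebra $\mathcal B(\mathcal H)/\mathbb K$. The essential spectrum $\sigma_e(A)$ is the spectrum of $\pi(A)$; it is a nonempty compact set. For $\lambda\notin\sigma_e(A)$ the operator $A-\lambda I$ is Fredholm, and $\lambda\mapsto\operatorname{ind}(A-\lambda)=\dim\ker(A-\lambda)-\dim\ker(A-\lambda)^*$ is the *index function*. It is constant on components of $\mathbb C\setminus\sigma_e(A)$ and zero on the unbounded one. The index of an invertible Calkin element is the index of any lift. A compact set is *perfect* if it has no isolated points.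

For example, the unilateral shift $S$ has $S^*S-SS^*=$ the projection onto $\mathbb Ce_0$. So it is hyponormal and essentially normal, with $\sigma_e(S)$ the unit circle and index $-1$ in the open disc $\mathbb D$.

**The question** (posed in "Subnormal And Hyponormal Generators Of C^ -Algebras", http://home.wlu.edu/~feldmann/pdffiles/SubnormalGenerators.pdf). If $A$ is irreducible and essentially normal, $\sigma_e(A)$ is perfect, and the index function is bounded above or bounded below, does $C^*(A)$ have a hyponormal generator?

Under the guess the answer would be no, because a bounded index function can take both signs. The guess comes from the last item of the following lemma.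

**Lemma A.** Let $T$ be hyponormal.

1. $\ker(T-\lambda)$ reduces $T$, for every $\lambda$; eigenvectors for different eigenvalues are orthogonal.
2. $\|T\|$ equals the spectral radius of $T$.
3. If $\lambda\notin\sigma(T)$, then $\|(T-\lambda)^{-1}\|=1/\operatorname{dist}(\lambda,\sigma(T))$ (Stampfli).
4. If $T$ is irreducible on an infinite-dimensional space, then $T$ is not normal, $\ker(T-\lambda)=0$ for all $\lambda$, and $\operatorname{ind}(T-\lambda)\le0$ wherever it is defined.

*Proof.* Since $[(T-\lambda)^*,T-\lambda]=[T^*,T]$, each $T-\lambda$ is hyponormal.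

(1) From $\|(T-\lambda)^*g\|\le\|(T-\lambda)g\|$ we get $\ker(T-\lambda)\subset\ker(T-\lambda)^*$, so $\ker(T-\lambda)$ is invariant under $T$ and $T^*$. If $Tg=\lambda g$ and $Th=\mu h$, then $\lambda\langle g,h\rangle=\langle g,T^*h\rangle=\langle g,\bar\mu h\rangle=\mu\langle g,h\rangle$.

(2) $\|T^ng\|^2=\langle T^*T^ng,T^{n-1}g\rangle\le\|T^{n+1}g\|\,\|T^{n-1}g\|$, so $\|T^n\|^2\le\|T^{n+1}\|\|T^{n-1}\|$. If $\|T^k\|=\|T\|^k$ for $k\le n$, this gives $\|T\|^{2n}\le\|T^{n+1}\|\,\|T\|^{n-1}$, so $\|T^{n+1}\|=\|T\|^{n+1}$. Hence $\|T^n\|^{1/n}=\|T\|$ for all $n$.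

(3) Let $L=T-\lambda$ be invertible. Inversion reverses the order on positive invertible operators, so $L^*L\ge LL^*$ gives $L^{-1}(L^{-1})^*\le(L^{-1})^*L^{-1}$. Thus $L^{-1}$ is hyponormal, and (2) applies to it.

(4) An irreducible normal operator acts on a one-dimensional space, so $T$ is not normal. By (1), $\ker(T-\lambda)$ is $0$ or everything, and in the second case $T$ would be a scalar. So the index is $-\dim\ker(T-\lambda)^*\le0$. $\square$

**Test 1: the shift.** $C^*(S)=C^*(S^*)$ has the hyponormal generator $S$; the index functions of $S$ and $S^*$ are $-1$ and $+1$ in $\mathbb D$. Here the guess is right.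

**Test 2: two holes with opposite signs.** Let $X=\overline{\mathbb D}\setminus(\Delta_1\cup\Delta_2)$, where $\Delta_1,\Delta_2$ are open discs whose closures are disjoint and lie in $\mathbb D$. Let $A$ be irreducible and essentially normal with $\sigma_e(A)=X$ and index $+1$ on $\Delta_1$, $-1$ on $\Delta_2$ (the construction at the end of Section 11, with two discs, produces such an $A$). Put $a=\pi(A)$, choose $\lambda_1\in\Delta_1$ and pass to $(a-\lambda_1)^{-1}$. For $\lambda\notin X$, $\lambda\neq\lambda_1$,
$$(a-\lambda_1)^{-1}-(\lambda-\lambda_1)^{-1}=-(\lambda-\lambda_1)^{-1}(a-\lambda_1)^{-1}(a-\lambda),$$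
which has index $\operatorname{ind}(A-\lambda)-1$. This is $0$ for $\lambda\in\Delta_1$, $-2$ for $\lambda\in\Delta_2$, and $-1$ for $|\lambda|>1$. The function $1/(z-\lambda_1)$ is injective on $X$, so it generates the same commutative algebra modulo compacts. The sign obstruction has vanished: sign is a property of $A$, not of $C^*(A)$. The guess is in doubt as a necessary condition.

**Test 3: $X=[0,1]$, index zero.** Let $A=\operatorname{diag}(d_1,d_2,\dots)+iK$ with distinct $d_n$ dense in $[0,1]$ and $K$ the self-adjoint operator with entries $2^{-i-j}$. A projection commuting with $A$ commutes with $\operatorname{Re}A$, so it is diagonal, say $\operatorname{diag}(q_i)$. Commuting with $K$ gives $(q_i-q_j)2^{-i-j}=0$. So $A$ is irreducible; it is essentially normal, and $\sigma_e(A)=[0,1]$. Can a hyponormal generator have the same essential spectrum? No: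

*No irreducible hyponormal $T$ on an infinite-dimensional space has $\sigma_e(T)\subset\mathbb R$.* Indeed $\mathbb C\setminus\sigma_e(T)$ is then connected, so $T-\lambda$ has index $0$ there. By Lemma A(4) it is injective, hence invertible, so $\sigma(T)\subset\mathbb R$. By Lemma A(3), $\|(T-iy)g\|\ge|y|$ for unit vectors $g$ and real $y\ne0$. Expanding, $\|Tg\|^2-2y\operatorname{Im}\langle Tg,g\rangle\ge0$ for all real $y\neq 0$, so $\operatorname{Im}\langle Tg,g\rangle=0$. Then $T$ is self-adjoint, contradicting Lemma A(4).

So a hyponormal generator, if there is one, has an essential spectrum that is a genuinely different copy of the interval. Putnam's inequality $\pi\|[T^*,T]\|\le\operatorname{area}\sigma(T)$, a textbook theorem which we do not use, says what is missing. If $\sigma_e(T)$ has connected complement, the argument above shows $\sigma(T)\subset\sigma_e(T)$, so this set must have positive *area*.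

**Test 4: compact $A$.** Let $A$ be compact and irreducible, for example the weighted shift $Ae_n=\frac1{n}e_{n+1}$, $n\ge1$. (A projection commuting with it commutes with $A^*A=\operatorname{diag}(n^{-2})$, so it is diagonal, and commuting with $A$ makes its entries equal.) Then $\sigma_e(A)=\{0\}$ and the index function is $0$, so the guess predicts a hyponormal generator. There is none. First, a compact hyponormal $K$ is normal. Its eigenspaces reduce it and are mutually orthogonal. On the orthogonal complement of all eigenvectors $K$ is compact and hyponormal without nonzero eigenvalues, so it has spectral radius $0$ there, hence norm $0$. Next, $C^*(A)=\mathbb K+\mathbb CI$, since an irreducible $C^*$-algebra containing a nonzero compact operator contains $\mathbb K$. If $c+K$ is hyponormal with $K$ compact, then $K$ is hyponormal, hence normal. A hyponormal generator would make $C^*(A)$ commutative, but $A$, irreducible on an infinite-dimensional space, is not normal.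

The guess fails here as a sufficient condition. What survives the four tests is this: the index can be shifted by inversion, the essential spectrum may have to be moved and given area, and isolated points are dangerous.

## 2. The theorems

The answer to the question is yes. Write $X=\sigma_e(A)$, $a=\pi(A)$, and $f(a)$ for the continuous functional calculus, $f\in C(X)$.

**Theorem 1.** If $A$ is irreducible and essentially normal, $\sigma_e(A)$ is perfect, and the index function of $A$ is bounded above or below, then $C^*(A)$ has a hyponormal generator.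

**Theorem 2.** Let $A$ be irreducible and essentially normal with $X=\sigma_e(A)$ perfect. The following are equivalent:

(a) $C^*(A)$ has a hyponormal generator;

(b) there is an injective $f\in C(X)$ with $\operatorname{ind}(f(a)-\mu)\le0$ for all $\mu\notin f(X)$.

If (b) holds with $f$, the generator $S$ can be chosen with trace-class self-commutator. If moreover $N=\max(1,\sup_\mu|\operatorname{ind}(f(a)-\mu)|)<\infty$, it can be chosen with self-commutator of rank exactly $N$. This rank is optimal: if $T$ is hyponormal and irreducible on an infinite-dimensional space and $\operatorname{ind}(T-\lambda)=-n$, then $\operatorname{rank}[T^*,T]\ge\max(1,n)$.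

**Theorem 3.** (i) Let $c_j=1-2^{-j}$, $r_j=2^{-j-3}$ $(j\ge1)$, $\Delta_j=\{|z-c_j|<r_j\}$, $X_*=\overline{\mathbb D}\setminus\bigcup_j\Delta_j$. For irreducible essentially normal $A$ with $\sigma_e(A)=X_*$, $C^*(A)$ has a hyponormal generator if and only if the index function is bounded above or bounded below; and there are such $A$ with index function unbounded in both directions. So the boundedness hypothesis cannot be dropped.

(ii) Perfectness cannot be dropped: if $A$ is compact and irreducible, $C^*(A)$ has no hyponormal generator.

Part (ii) was proved in Test 4. The core of the matter is a realization theorem.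

**Theorem 4.** Let $X_1\subset\mathbb C$ be nonempty, compact and perfect, and let $n$ be a function from the components of $\mathbb C\setminus X_1$ to $\{0,1,2,\dots\}$, zero on the unbounded one. There are a homeomorphism $\Phi$ of $\mathbb C$, joined to the identity by a jointly continuous path of homeomorphisms $\Phi_\tau$ of $\mathbb C$ $(0\le\tau\le1$, $\Phi_0=\mathrm{id}$, $\Phi_1=\Phi)$, and an irreducible hyponormal $T'$ on a separable infinite-dimensional space, with trace-class self-commutator, $\sigma_e(T')=\Phi(X_1)$ and $\operatorname{ind}(T'-\Phi(\mu))=-n(\mu)$ for $\mu\notin X_1$. If $N=\max(1,\sup n)<\infty$, then $\operatorname{rank}[T'^*,T']\le N$.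

We shall use two cited theorems.

**BDF** (Brown–Douglas–Fillmore, LNM 345, 1973, Thm 11.1). Essentially normal operators on separable infinite-dimensional spaces with equal essential spectra and equal index functions are unitarily equivalent modulo compacts.

**von Neumann–Oxtoby–Ulam** (Oxtoby–Ulam, Ann. of Math. 42 (1941), 874–920). If $\rho$ is a nonatomic Borel probability measure on a closed square $\Sigma$, positive on nonempty relatively open sets, with $\rho(\partial \Sigma)=0$, there is a homeomorphism $h$ of $\Sigma$, the identity on $\partial\Sigma$, with $\rho(E)=|h(E)|/|\Sigma|$ for all Borel $E\subset\Sigma$.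

Here and below $|\cdot|$ applied to a set is length or area, $S_x=\{s\in\mathbb R:x+is\in S\}$ is the vertical slice of $S\subset\mathbb C$ at $x$, and "projection" means orthogonal projection. Inner products are linear in the first variable, and $|f\rangle\langle h|$ is the operator $u\mapsto\langle u,h\rangle f$.

## 3. From operators to functions on the essential spectrum

The purpose of this section is to deduce Theorems 1 and 2 from Theorem 4.

**Lemma B.** If $A$ is irreducible and essentially normal, then $A$ is not normal, $\mathbb K\subset C^*(A)$, and $C^*(A)/\mathbb K=C^*(a)\cong C(X)$.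

*Proof.* An irreducible normal operator acts on a one-dimensional space, so $A^*A-AA^*$ is a nonzero compact operator in the irreducible algebra $C^*(A)$; hence $\mathbb K\subset C^*(A)$. The quotient is generated by the normal element $a$ and $1$, so it is $C(\sigma(a))=C(X)$. $\square$

**Step 1: (a)⇒(b), a generator gives an injective function.** Let $S$ be a hyponormal generator and write $\pi(S)=f(a)$ with $f\in C(X)$. Since $S$ and $I$ generate $C^*(A)$, $f$ and $1$ generate $C(X)$, so $f$ separates points: it is injective. Since $C^*(S)=C^*(A)$ is irreducible, $S$ is irreducible, and Lemma A(4) gives $\operatorname{ind}(f(a)-\mu)\le0$ for $\mu\notin f(X)$.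

**Step 2: (b)⇒(a), Theorem 4 supplies the operator and BDF puts it in the algebra.** Put $X_1=f(X)$, compact and perfect because $f$ is a homeomorphism onto its image. Let $n(\mu)=-\operatorname{ind}(f(a)-\mu)\ge0$; it is constant on components of $\mathbb C\setminus X_1$ and vanishes on the unbounded one. Take $\Phi,\Phi_\tau,T'$ from Theorem 4, and $B\in C^*(A)$ with $\pi(B)=\Phi(f(a))$. Then $B$ is essentially normal and $\sigma_e(B)=\Phi(X_1)$.

The index function of $B$ is found by a path. For $\mu\notin X_1$ the elements $\Phi_\tau(f(a))-\Phi_\tau(\mu)$, $0\le\tau\le1$, are invertible because $\Phi_\tau$ is injective, and they depend norm-continuously on $\tau$. So $\operatorname{ind}(B-\Phi(\mu))=\operatorname{ind}(f(a)-\mu)=-n(\mu)=\operatorname{ind}(T'-\Phi(\mu))$. (An arbitrary homeomorphism would not do: $z\mapsto\bar z$ replaces $a-\mu$ by $a^*-\bar\mu$ and reverses the sign of the index.) Every point off $\Phi(X_1)$ is some $\Phi(\mu)$, so $B$ and $T'$ have the same data, and BDF gives a unitary $W$ with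
$$S:=WT'W^*\in B+\mathbb K\subset C^*(A).$$
$S$ is hyponormal, irreducible and essentially normal, so $\mathbb K\subset C^*(S)$ by Lemma B. Also $\pi(S)=(\Phi\circ f)(a)$ with $\Phi\circ f$ injective, so by Stone–Weierstrass $a\in\pi(C^*(S))$. Therefore $A\in C^*(S)+\mathbb K=C^*(S)$, and $C^*(S)=C^*(A)$. The self-commutator of $S$ is trace class, and of rank at most $N$ if $N<\infty$.

**Step 3: the lower bound for the rank.** Let $T$ be irreducible hyponormal on an infinite-dimensional space, $D=[T^*,T]$, $\operatorname{ind}(T-\lambda)=-n$. As $\ker(T-\lambda)=0$, $\dim\ker(T-\lambda)^*=n$. For $0\ne g\in\ker(T-\lambda)^*$,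
$$\langle Dg,g\rangle=\|(T-\lambda)g\|^2-\|(T-\lambda)^*g\|^2=\|(T-\lambda)g\|^2>0 .$$
So $D$ is injective on an $n$-dimensional space and $\operatorname{rank}D\ge n$; also $D\ne0$ because $T$ is not normal. Applied to $S$ of Step 2, whose index attains $-\sup n$ when $\sup n<\infty$, this makes the rank exactly $N$. Theorem 2 is proved, given Theorem 4.

**Step 4: Theorem 1, by the inversion of Test 2.** Since $\operatorname{ind}(A^*-\bar\lambda)=-\operatorname{ind}(A-\lambda)$, $\sigma_e(A^*)$ is the complex conjugate of $\sigma_e(A)$, and $C^*(A^*)=C^*(A)$, we may replace $A$ by $A^*$ and assume the index function is bounded above. Being integer valued, it attains its maximum $m$, at some $\lambda_0\notin X$, and $m\ge0$ because the value $0$ occurs. Let $f(z)=1/(z-\lambda_0)$, injective on $X$. If $\mu\notin f(X)$ and $\mu\ne0$, write $\mu=1/(\lambda-\lambda_0)$; then $\lambda\notin X$, $\lambda\ne\lambda_0$, and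
$$f(a)-\mu=-(\lambda-\lambda_0)^{-1}(a-\lambda_0)^{-1}(a-\lambda)$$
has index $\operatorname{ind}(A-\lambda)-m\le0$. If $\mu=0$, the index of $f(a)=(a-\lambda_0)^{-1}$ is $-m\le0$. So (b) holds. $\square$

## 4. Why shifts plus a normal operator are not enough

It remains to prove Theorem 4. A sensible first try: for each bounded component of $\mathbb C\setminus X_1$ take $n$ copies of a hyponormal operator with index $-1$ there (for a round hole, a scaled and translated shift), and add a normal operator with essential spectrum $X_1$. With finitely many round holes this sum is hyponormal with the right essential spectrum and index. But it is reducible, and it must be perturbed by a compact operator into an irreducible one *while keeping* $[T^*,T]\ge0$. If $X_1\subset\mathbb R$ there are no holes, the model is self-adjoint, and Test 3 says that no compact perturbation of it is both hyponormal and irreducible. So two things have to change.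

* The set $X_1$ must be moved to a set $Y$ with positive area, and the part of the operator that carries $Y$ must itself be non-normal. This is done in Sections 5–7.
* Pieces with rank-one self-commutators will be stacked into a direct sum, which is again reducible. They must be coupled by a perturbation under which positivity of the self-commutator is automatic. This is done in Sections 9 and 10.

## 5. Giving every piece of the essential spectrum positive area

The purpose of this section is to choose $\Phi$. Let $U_1^0,U_2^0,\dots$ be the (finitely or countably many, possibly no) bounded components of $\mathbb C\setminus X_1$, with values $n_j=n(U_j^0)$. Let $\Sigma$ be a closed square with $X_1\subset\operatorname{int}\Sigma$. Since $\mathbb C\setminus\operatorname{int}\Sigma$ is connected, unbounded and misses $X_1$, every $U^0_j\subset\Sigma$.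

**Step 1: a homeomorphism that produces area.** Every nonempty relatively open subset of the perfect set $X_1$ contains a Cantor set, which carries a nonatomic probability measure. Summing such measures with positive weights over a countable base gives a nonatomic probability measure $\omega$ on $X_1$, positive on nonempty relatively open subsets of $X_1$. (Here perfectness is used.) Let $w=2^{-j}/(1+n_j)$ on $U_j^0$ and $w=1$ elsewhere, and
$$\rho=c\,(w\,dA+\omega)\quad\text{on }\Sigma,$$
with $dA$ area measure and $c$ normalizing. Then $\rho$ is nonatomic, positive on nonempty relatively open sets, and $\rho(\partial\Sigma)=0$. Let $h$ be the homeomorphism of the Oxtoby–Ulam theorem, extended by the identity to $\mathbb C$, and $Y_0=h(X_1)$.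

* Every nonempty relatively open $O\subset Y_0$ has positive area: $|O|=|\Sigma|\rho(h^{-1}(O))\ge c|\Sigma|\,\omega(h^{-1}(O))>0$.
* $\sum_jn_j|h(U_j^0)|=c|\Sigma|\sum_jn_j\frac{2^{-j}}{1+n_j}|U_j^0|<\infty$, because $\omega(U_j^0)=0$.

$h$ is joined to the identity by the Alexander isotopy. After an affine change $\Sigma=\{|z|_\infty\le1\}$; put $h_\tau(z)=\tau h(z/\tau)$ for $|z|_\infty\le\tau$, $h_\tau(z)=z$ otherwise, and $h_0=\mathrm{id}$. As $h$ is the identity off $\Sigma$, the first formula holds for all $z$ when $\tau>0$, so we have joint continuity for $\tau>0$; at $\tau=0$ it follows from $|h_\tau(z)-z|_\infty\le2\tau$.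

**Step 2: making almost every nonempty slice have positive length.** Let $\Pi_0=\operatorname{Re}Y_0$, $E_0=\{x:|(Y_0)_x|>0\}\subset\Pi_0$ (a Borel set) and $\kappa(B)=|B\cap(E_0\cup(\mathbb R\setminus\Pi_0))|$. We squeeze out the bad set $\Pi_0\setminus E_0$. Every nonempty open interval $\mathcal I$ has $\kappa(\mathcal I)>0$. If $\mathcal I\not\subset\Pi_0$, this holds because $\Pi_0$ is closed. If $\mathcal I\subset\Pi_0$, then $Y_0\cap(\mathcal I\times\mathbb R)$ is a nonempty relatively open subset of $Y_0$, so it has positive area, and by Fubini $|E_0\cap\mathcal I|>0$. Hence $\psi(x)=\kappa([0,x])$ (signed) is an increasing homeomorphism of $\mathbb R$ onto $\mathbb R$. The measures $B\mapsto|\psi(B)|$ and $\kappa$ agree on intervals, so $|\psi(B)|=\kappa(B)$ for Borel $B$. Let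
$$\Psi(x+iy)=\psi(x)+iy,\qquad\Psi_\tau(x+iy)=(1-\tau)x+\tau\psi(x)+iy .$$
For Borel $O$, Fubini gives $|\Psi(O)|=\int|O_x|\,d\kappa(x)\le|O|$, with equality if $O\subset Y_0$, because then $|O_x|>0$ only for $x\in E_0$, where $\kappa$ is length.

**Step 3: the properties obtained.** Put $\Phi_\tau=\Psi_\tau\circ h_\tau$, $\Phi=\Phi_1$, $Y=\Phi(X_1)$, $U_j=\Phi(U_j^0)$ (the bounded components of $\mathbb C\setminus Y$), $\Pi=\operatorname{Re}Y$. Then:

* (P1) every nonempty relatively open subset of $Y$ has positive area;
* (P2) $|Y_x|>0$ for a.e. $x\in\Pi$, because the exceptional set $\psi(\Pi_0\setminus E_0)$ has length $\kappa(\Pi_0\setminus E_0)=0$;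
* (P3) $\sum_jn_j|U_j|<\infty$.

By (P1), $|\Pi|>0$. Also $(U_j)_x=\emptyset$ for $x\notin\Pi$, since a vertical line meeting the bounded open set $U_j$ meets $\partial U_j\subset Y$.

**Step 4: one function for each unit of index.** Let $N=\max(1,\sup_jn_j)\in[1,\infty]$, and let $\Lambda=\{1,\dots,N\}$ if $N<\infty$, $\Lambda=\{1,2,\dots\}$ otherwise. For $k\in\Lambda$ let
$$V_k=\bigcup\{U_j:n_j\ge k\},\qquad g_k=1_{V_k}+2^{-k}1_Y,\qquad m_k(x)=\int g_k(x+is)\,ds .$$
A hole $U_j$ lies in $V_k$ for exactly $n_j$ values of $k$. The $k$-th operator will contribute index $-1$ on $V_k$ and $0$ elsewhere off $Y$. The weights $2^{-k}$ on $Y$ have three tasks: to put $Y$ into the essential spectrum, to make the $m_k$ different, and to keep their sum finite. The set $V_k\cup Y$ is compact: it is bounded, and its complement is a union of components of $\mathbb C\setminus Y$. The $m_k$ are bounded uniformly in $k$ and vanish off $\Pi$. Since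
$$m_k(x)-m_{k+1}(x)=|(V_k\setminus V_{k+1})_x|+2^{-k-1}|Y_x|,$$
(P2) gives
$$m_1(x)>m_2(x)>\dots>0\quad\text{for a.e. }x\in\Pi, \tag{1}$$
and by (P3)
$$\sum_{k\in\Lambda}\int m_k\,dx=\sum_jn_j|U_j|+\sum_{k\in\Lambda}2^{-k}|Y|<\infty. \tag{2}$$

## 6. An operator with rank-one self-commutator built from $g$

Fix $k$ and write $g,V,m,\theta$ for $g_k,V_k,m_k,2^{-k}$, and $g_x(s)=g(x+is)$. We look for an operator with real part $M_x$ (multiplication by $x$) and imaginary part $M_y+R^*PR$, where $P$ is the projection onto a Hardy space; the commutator $[x,P]$ has rank one on a compact interval. The freedom lies in the measure $\nu$ on $Y$ where $M_x,M_y$ act. It is chosen so that a certain symbol, met in Section 7, is the exponential of a Cauchy integral of $g$.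

We recall a textbook fact about **Nevanlinna functions**. If $G$ is analytic in $\{\operatorname{Im}\zeta>0\}$, $\operatorname{Im}G\ge0$ and $\sup_{\eta\ge1}\eta|G(i\eta)|<\infty$, then $G(\zeta)=\int\frac{d\nu(s)}{s-\zeta}$ for a unique finite positive Borel measure $\nu$ on $\mathbb R$. Its absolutely continuous part has density $\frac1\pi\operatorname{Im}G(s+i0)$ a.e., and $\nu(\mathcal I)=0$ if $G$ extends continuously to the open interval $\mathcal I$ with real values there (Stieltjes inversion).

**Step 1: the measures $\nu_x$.** For $\zeta\in\mathbb C\setminus\mathbb R$ put $F_x(\zeta)=\exp\int\frac{g_x(s)}{s-\zeta}ds$. For $\zeta=\xi+i\eta$, $\eta>0$, the imaginary part of the exponent is $\int\frac{\eta\,g_x(s)}{(s-\xi)^2+\eta^2}ds\in[0,\pi)$, since $0\le g_x\le1$ has compact support. So $\operatorname{Im}F_x\ge0$; and $F_x(i\eta)-1=O(1/\eta)$. Hence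
$$F_x(\zeta)=1+\int\frac{d\nu_x(s)}{s-\zeta} \tag{3}$$
with $\nu_x$ finite and positive, and by conjugation also for $\operatorname{Im}\zeta<0$. Comparing the $1/\zeta$ terms at $\infty$, $\nu_x(\mathbb R)=\int g_x=m(x)$.

**Two computations by hand.** If $g_x=\theta1_{(\alpha,\beta)}$ with $0<\theta<1$, then $F_x(\zeta)=\big(\frac{\beta-\zeta}{\alpha-\zeta}\big)^\theta$, and $\nu_x$ has density $\frac{\sin\pi\theta}\pi\big(\frac{\beta-s}{s-\alpha}\big)^\theta$ on $(\alpha,\beta)$: the measure is spread over the whole interval. If $g_x=1_{(\alpha,\beta)}$, then $F_x(\zeta)=\frac{\beta-\zeta}{\alpha-\zeta}=1+\frac{\beta-\alpha}{\alpha-\zeta}$, and $\nu_x=(\beta-\alpha)\delta_\alpha$ is a single atom. For $g=1_{\mathbb D}$ (not one of our $g_k$, as the circle has no area) this puts $\nu$ on the lower semicircle.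

**Step 2: $\nu_x$ is carried by $Y_x$.** Let $\mathcal I$ be a component of $\mathbb R\setminus Y_x$. The set $x+i\mathcal I$ lies in one component of $\mathbb C\setminus Y$, so $g_x$ is constantly $0$ or $1$ on $\mathcal I$. If $0$, the exponent continues analytically across $\mathcal I$ and is real there. If $1$, then $\mathcal I=(\alpha,\beta)$ is bounded and
$$F_x(\zeta)=\frac{\beta-\zeta}{\alpha-\zeta}\exp\int_{\mathbb R\setminus\mathcal I}\frac{g_x(s)\,ds}{s-\zeta}$$
continues analytically across $\mathcal I$ and is real there. In both cases $\nu_x(\mathcal I)=0$; there are countably many $\mathcal I$.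

**Step 3: positive density on $Y_x$.** By the boundary behavior of Poisson and conjugate Poisson integrals, for a.e. $s$ the exponent has a finite limit at $s+i0$ with imaginary part $\pi g_x(s)$. So $F_x(s+i0)$ is finite and nonzero with argument $\pi g_x(s)$, and the density of the absolutely continuous part of $\nu_x$ is $\frac1\pi|F_x(s+i0)|\sin(\pi\theta)>0$ at a.e. $s\in Y_x$.

**Step 4: assembling $\nu$.** By Fubini, $x\mapsto F_x(\zeta)$ is Borel. The functions $(s-\zeta)^{-1}$, $\zeta\in\mathbb C\setminus\mathbb R$, span a dense subspace of $C_0(\mathbb R)$ by Stone–Weierstrass: for $\zeta\ne\zeta'$ a product of two of them is a multiple of their difference, and $(s-\zeta)^{-2}$ is a uniform limit of such products. So $x\mapsto\int\varphi\,d\nu_x$ is Borel for $\varphi\in C_0(\mathbb R)$, and by a monotone class argument $x\mapsto\nu_x(B_x)$ is Borel for every Borel $B\subset\mathbb C$. Thus $\nu(B)=\int\nu_x(B_x)\,dx$ is a finite Borel measure carried by $Y$.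

**Step 5: the operator $R$.** On $L^2(\nu)$ put $(Rf)(x)=\int f(x,s)\,d\nu_x(s)$. By Cauchy–Schwarz $|Rf(x)|^2\le m(x)\int|f|^2d\nu_x$, so $R:L^2(\nu)\to L^2(\mathbb R)$ is bounded with $\|R\|^2\le\sup m$. Moreover $(R^*u)(x,s)=u(x)$, $RR^*$ is multiplication by $m(x)$, and $RM_{\beta(x)}=\beta R$ for bounded Borel $\beta$. Let $J=[p_0,p_1]\supset\Pi$ be a compact interval; then $R=\chi_JR$.

**Step 6: the commutator of $x$ with the Hardy projection.** Let $P$ be the projection of $L^2(\mathbb R)$ onto $H^2(\mathbb C_-)=H^2(\mathbb C_+)^\perp$ and $P_+=I-P$, so $P_+f(x)=\lim_{\varepsilon\downarrow0}\frac1{2\pi i}\int\frac{f(t)\,dt}{t-x-i\varepsilon}$. For $f\in L^2(J)$, on $J$, dominated convergence gives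
$$xP_+f-P_+(tf)=\lim_{\varepsilon\downarrow0}\frac1{2\pi i}\int\frac{(x-t)f(t)}{t-x-i\varepsilon}dt=-\frac1{2\pi i}\int f=\frac i{2\pi}\int f .$$
Since $P=I-P_+$,
$$[x,\chi_JP\chi_J]=-\tfrac{i}{2\pi}\,|\chi_J\rangle\langle\chi_J|. \tag{4}$$

**Step 7: the operator $T_k$.** Define
$$T_k=M_z+iR^*PR=M_x+i(M_y+R^*PR).$$
For self-adjoint $H,K$ one has $[(H+iK)^*,H+iK]=2i[H,K]$. With (4),
$$[T_k^*,T_k]=2i[M_x,R^*PR]=2iR^*[x,\chi_JP\chi_J]R=\tfrac1\pi|1\rangle\langle1|\ge0, \tag{5}$$
where $1=R^*\chi_J$ is the constant function. So $T_k$ is hyponormal. In the computation with $g=1_{\mathbb D}$ above, $\|1\|^2=\int m=|\mathbb D|=\pi$, so (5) is a rank-one projection, as for the unilateral shift.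

**Step 8: purity.** We show that $\ker(T_k-\lambda)=0$ for all $\lambda$. First, *a reducing subspace $\mathcal E$ of $T_k$ containing $1$ is everything.* It is invariant under bounded Borel functions of $M_x=\operatorname{Re}T_k$, so it contains $\beta(x)1=R^*(\beta\chi_J)$ for bounded $\beta$, hence $\operatorname{ran}R^*$. For $f\in\mathcal E$, $M_yf=(\operatorname{Im}T_k)f-R^*PRf\in\mathcal E$. So $\mathcal E$ contains all polynomials in $x,y$, which are dense in $L^2(\nu)$. Now let $\mathcal E$ be reducing with $T_k|_{\mathcal E}$ normal. For $e\in\mathcal E$, $0=\langle[T_k^*,T_k]e,e\rangle=\frac1\pi|\langle e,1\rangle|^2$. So $1\in\mathcal E^\perp$, $\mathcal E^\perp$ is everything, and $\mathcal E=0$. Apply this to $\mathcal E=\ker(T_k-\lambda)$, which reduces $T_k$ by Lemma A(1) to a scalar.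

## 7. Where $T_k-\lambda$ is Fredholm

We need two standard facts.

**Fact 1.** If $\mathcal A,\mathcal B$ are bounded operators between Hilbert spaces such that $\mathcal{AB},\mathcal{BA}$ make sense, then $I+\mathcal{AB}$ is Fredholm iff $I+\mathcal{BA}$ is, with equal index. Indeed, if $\mathcal C$ inverts $I+\mathcal{BA}$ modulo compacts, then $I-\mathcal{ACB}$ inverts $I+\mathcal{AB}$ modulo compacts. Also $\mathcal B$ maps $\ker(I+\mathcal{AB})$ bijectively onto $\ker(I+\mathcal{BA})$ with inverse $-\mathcal A$, and likewise for the adjoints.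

**Fact 2.** Let $\dot{\mathbb R}=\mathbb R\cup\{\infty\}$. For $u\in C(\dot{\mathbb R})$ the commutator $[P,u]$ is compact; hence for unimodular $u$ the operator $PuP$ on $PL^2$ is Fredholm, with index constant along norm-continuous paths of such $u$. To see this, let $b(t)=\frac{t-i}{t+i}$. It is inner in $\mathbb C_+$, so $bH^2(\mathbb C_+)$ is a subspace of $H^2(\mathbb C_+)$ of codimension $1$. Thus $Pb(I-P)=0$, and $P\bar b(I-P)$ kills $bH^2(\mathbb C_+)$, so it has rank at most $1$, and so does its adjoint $(I-P)bP$. Hence $[P,b]$ and $[P,\bar b]$ have finite rank, and by $[P,uv]=[P,u]v+u[P,v]$ so does the commutator with any polynomial in $b^{\pm1}$. These polynomials are uniformly dense in $C(\dot{\mathbb R})$. For unimodular $u$, $(PuP)(P\bar uP)$ and $(P\bar uP)(PuP)$ are $P$ plus compact.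

**Lemma C.** Let $\lambda=a_0+ib\notin Y$. If $\lambda\in V$, then $T_k-\lambda$ is Fredholm of index $-1$. If $\lambda\notin V$, then $T_k-\lambda$ is invertible.

*Proof.* **Step 1: reduction to a Toeplitz operator on $PL^2$.** Since $\nu$ is carried by the closed set $Y\not\ni\lambda$, $N_\lambda=M_z-\lambda$ is invertible, and $T_k-\lambda=N_\lambda(I+\mathcal{AB})$ with $\mathcal A=iN_\lambda^{-1}R^*P$, $\mathcal B=PR$. By Fact 1, $T_k-\lambda$ is Fredholm iff $I+\mathcal{BA}$ is, with equal index. Now $RiN_\lambda^{-1}R^*$ is multiplication by $\int\frac{i\,d\nu_x(s)}{x+is-\lambda}$. So $I+\mathcal{BA}$ is the identity on $(I-P)L^2$ and $P\Omega P$ on $PL^2$. With $t=x-a_0$, $u=s-b$ and $\frac i{t+iu}=\frac1{u-it}$, (3) gives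
$$\Omega(x)=1+\int\frac{d\nu_x(s)}{(s-b)-it}=F_x(b+it)=e^{q(x)},\qquad q(x)=\int\frac{g_x(s)\,ds}{u-it}\qquad(t\ne0).$$
This is what $\nu$ was built for: $\Omega$ is an explicit exponential, with
$$\operatorname{Re}q=\int\frac{g\,u}{u^2+t^2}\,du,\qquad\operatorname{Im}q=\int\frac{g\,t}{u^2+t^2}\,du .$$
The phase $\operatorname{Im}q$ tends to $\pm\pi g(\lambda)$ as $t\to0^\pm$. If $g(\lambda)=1$, then $e^{i\operatorname{Im}q}$ passes continuously through $-1$ and picks up a turn; if $g(\lambda)=0$, it does not. But $\Omega$ may be discontinuous elsewhere, so we compare its phase with that of a continuous model $\phi$, up to an error less than $\pi/2$.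

**Step 2: constants.** Choose $\delta>0$ such that $g$ is constant, equal to $\epsilon\in\{0,1\}$, on $\{|t|<\delta,|u|<\delta\}$ ($\epsilon=1$ iff $\lambda\in V$), and $M>\delta$ with $V\cup Y\subset\{|u|\le M\}$.

**Step 3: $\operatorname{Re}q$ is bounded.** For $|t|<\delta$, the part $|u|<\delta$ contributes $0$ by oddness and the rest at most $2\int_\delta^M\frac{du}u=2\log(M/\delta)$ in modulus. For $|t|\ge\delta$, $|\operatorname{Re}q|\le\log(1+M^2/t^2)\le\log(1+M^2/\delta^2)$.

**Step 4: the phase estimate.** Let $\delta'=\delta^2/(2M)<\delta$, $\mathsf A=\arctan(M/t)$, $\mathsf B=\arctan(\delta'/t)$, and $\phi=\mathsf A+\mathsf B$ if $\epsilon=1$, $\phi=\mathsf A-\mathsf B$ if $\epsilon=0$. *Claim: $|\operatorname{Im}q-\phi|\le\frac\pi2-c$ for some $c>0$ and all $t\ne0$.* We use only $0\le g\le1$, $g=0$ for $|u|>M$, and $g=\epsilon$ on the square. These conditions are symmetric under $t\mapsto-t$, and $\phi$ and the kernel $\frac t{u^2+t^2}$ are odd in $t$, so we may take $t>0$. By the subtraction formula,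
$$\mathsf A-\mathsf B=\arctan\frac{(M-\delta')t}{t^2+M\delta'}\le\arctan\frac{M-\delta'}{2\sqrt{M\delta'}}<\frac\pi2,$$
and for $t\ge\delta$,
$$\mathsf A+\mathsf B\le\arctan\frac M\delta+\arctan\frac\delta{2M}<\arctan\frac M\delta+\arctan\frac\delta M=\frac\pi2 .$$
Both bounds are uniform in $t$. The four cases:

* $\epsilon=1$, $t<\delta$: $2\mathsf B\le2\arctan(\delta/t)\le\operatorname{Im}q\le2\mathsf A$, so $|\operatorname{Im}q-\phi|\le\mathsf A-\mathsf B$.
* $\epsilon=1$, $t\ge\delta$: $0\le\operatorname{Im}q\le2\mathsf A$, so $-(\mathsf A+\mathsf B)\le\operatorname{Im}q-\phi\le\mathsf A-\mathsf B$.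
* $\epsilon=0$, $t<\delta$: $0\le\operatorname{Im}q\le2\mathsf A-2\arctan(\delta/t)\le2(\mathsf A-\mathsf B)$, so $|\operatorname{Im}q-\phi|\le\mathsf A-\mathsf B$.
* $\epsilon=0$, $t\ge\delta$: $0\le\operatorname{Im}q\le2\mathsf A$, so $-(\mathsf A-\mathsf B)\le\operatorname{Im}q-\phi\le\mathsf A+\mathsf B$.

**Step 5: removing the harmless factor.** By Steps 3 and 4, $\Omega=e^{i\phi}\Theta$ with $\Theta$ bounded and $\operatorname{Re}\Theta=e^{\operatorname{Re}q}\cos(\operatorname{Im}q-\phi)\ge c'>0$. So $\operatorname{Re}\langle P\Theta Pf,f\rangle\ge c'\|f\|^2$ on $PL^2$, and $P\Theta P$ is invertible there (Lax–Milgram). With $\sigma=+1$ if $\epsilon=1$ and $\sigma=-1$ if $\epsilon=0$,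
$$e^{i\phi}=\frac{(t+iM)(t+\sigma i\delta')}{|t+iM|\,|t+i\delta'|} ;$$
for $t<0$ each of the factors $e^{i\mathsf A},e^{\sigma i\mathsf B}$ produces a sign $-1$ and the two signs cancel. This function is in $C(\dot{\mathbb R})$, with value $1$ at $\infty$. By Fact 2, $Pe^{i\phi}(I-P)$ is compact, so
$$P\Omega P=(Pe^{i\phi}P)(P\Theta P)+\text{compact}.$$

**Step 6: the index.** Move $M$ and $\delta'$ to $1$ through positive numbers; $e^{i\phi}$ moves norm-continuously among unimodular functions in $C(\dot{\mathbb R})$. The end of the path is $\frac{(t+i)^2}{|t+i|^2}=\frac{t+i}{t-i}$ if $\epsilon=1$, and $1$ if $\epsilon=0$. The function $\frac{t+i}{t-i}$ is inner in $\mathbb C_-$ with exactly one simple zero, at $-i$, so multiplication by it on $H^2(\mathbb C_-)$ is an isometry with range of codimension $1$. Hence $\operatorname{ind}(T_k-\lambda)$ is $-1$ if $\lambda\in V$ and $0$ if $\lambda\notin V$. In the second case $T_k-\lambda$ is injective by purity, hence invertible. $\square$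

**Lemma D.** $Y\subset\sigma_e(T_1)$.

*Proof.* On $\ker R$ the operator $T_1$ is just multiplication by $z$; we find many vectors of $\ker R$ concentrated near a given point of $Y$. This is where the spread-out part of $\nu_x$ is needed. Write $\nu_{1,x}$ and $R_1$ for $\nu_x$ and $R$ with $k=1$. Let $\lambda\in Y$, $r>0$, $Z=Y\cap\{|z-\lambda|<r\}$. By (P1), $S=\{x:|Z_x|>0\}$ has positive measure. Partition $S$ into infinitely many disjoint Borel sets $S_i$ of positive measure. For $x\in S_i$ there is a rational $c$ such that $Z_x\cap(c,\infty)$ and $Z_x\cap(-\infty,c)$ both have positive length; as there are countably many rationals, some $c_i$ works on a Borel set $S_i'\subset S_i$ of positive measure. Let $Z^\pm=\{z\in Z:\pm(\operatorname{Im}z-c_i)>0\}$. By Step 3 of Section 6, $\nu_{1,x}(Z^\pm_x)>0$ for $x\in S_i'$. The function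
$$f_i=\chi_{S_i'}(x)\big[\nu_{1,x}(Z_x^-)\chi_{Z^+}-\nu_{1,x}(Z_x^+)\chi_{Z^-}\big]$$
is bounded, nonzero in $L^2(\nu_1)$, supported in $Z$, and $R_1f_i=0$. The $f_i$ are mutually orthogonal, so their span $\mathcal N_r$ is infinite-dimensional, and for $f\in\mathcal N_r$ we have $T_1f=zf$, so $\|(T_1-\lambda)f\|\le r\|f\|$. If $T_1-\lambda$ were Fredholm, it would be bounded below on a closed subspace of finite codimension, and this subspace meets every $\mathcal N_r$ nontrivially. Letting $r\to0$ gives a contradiction. $\square$

## 8. Stacking the $T_k$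

Let $\mathcal L=\bigoplus_{k\in\Lambda}L^2(\nu_k)$, $T=\bigoplus_kT_k$ and $R=\bigoplus_kR_k:\mathcal L\to L^2(\mathbb R)\otimes\ell^2(\Lambda)$, bounded because $\sup_k\sup m_k<\infty$. So $T=M_z+iR^*(P\otimes I)R$ is bounded, and $RR^*$ is multiplication by $\operatorname{diag}(m_k(x))$.

**Claim.** $\sigma_e(T)=Y$; $\operatorname{ind}(T-\lambda)=-n_j$ for $\lambda\in U_j$, and $0$ on the unbounded component of $\mathbb C\setminus Y$.

*Proof.* By Lemma D, $Y\subset\sigma_e(T_1)\subset\sigma_e(T)$. Let $\lambda\in U_j$, $d=\operatorname{dist}(\lambda,Y)$. For $k\le n_j$ (there are exactly $n_j$ such $k$ in $\Lambda$) we have $\lambda\in V_k$, and $T_k-\lambda$ is Fredholm of index $-1$. For $k>n_j$ the disc $\{|z-\lambda|<d\}\subset U_j$ is disjoint from $V_k\cup Y$, so by Lemma C it is disjoint from $\sigma(T_k)$, and Lemma A(3) gives $\|(T_k-\lambda)^{-1}\|\le1/d$, uniformly in $k$. So these summands together are invertible, and $T-\lambda$ is Fredholm of index $-n_j$. On the unbounded component the second argument applies to all $k$. $\square$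

## 9. Coupling by a unitary that commutes with $x$

If $N\ge 2$, $T$ is reducible, while Theorem 4 asks for an irreducible operator. Adding a generic small compact operator to $T$ would make it irreducible but gives no control of $[T^*,T]\ge0$. In (5), however, positivity came only from the commutator of $x$ with $P$. Conjugating $P\otimes I$ by a unitary-valued *function of $x$* keeps this: such a unitary commutes with $x$, so the commutator is merely conjugated.

Let $v\in\ell^2(\Lambda)$ be a unit vector with all $v_k>0$. Let $\alpha:\mathbb R\to[0,1]$ be continuous, zero off $(p_0-1,p_1+1)$, increasing linearly from $0$ to $1$ on $[p_0-1,p_1]$ and decreasing linearly from $1$ to $0$ on $[p_1,p_1+1]$; so $\alpha$ is strictly increasing on $J=[p_0,p_1]$. Put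
$$U(x)=e^{i\alpha(x)|v\rangle\langle v|}=I+(e^{i\alpha(x)}-1)|v\rangle\langle v|,\qquad P'=U^*(P\otimes I)U,\qquad T'=M_z+iR^*P'R .$$

**Step 1: $T'-T$ is compact, so the Fredholm data are unchanged.** We have $P'-P\otimes I=U^*[P\otimes I,U]$ and $[P\otimes I,U]=[P,\beta]\otimes|v\rangle\langle v|$ with $\beta=e^{i\alpha}-1$, which is Lipschitz with compact support. For bounded compactly supported $f$, dominated convergence gives
$$([P,\beta]f)(x)=-([P_+,\beta]f)(x)=-\frac1{2\pi i}\int\frac{\beta(t)-\beta(x)}{t-x}f(t)\,dt .$$
The kernel is in $L^2(\mathbb R^2)$. For $|t-x|<1$ it is bounded with bounded support; for $|t-x|\ge1$ its square is dominated by a multiple of $(|\beta(t)|^2+|\beta(x)|^2)(t-x)^{-2}$. So $[P,\beta]$ is Hilbert–Schmidt and $T'-T=iR^*(P'-P\otimes I)R$ is compact. Hence $\sigma_e(T')=Y=\Phi(X_1)$, and $\operatorname{ind}(T'-\Phi(\mu))=-n(\mu)$ for $\mu\notin X_1$.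

**Step 2: $T'$ is hyponormal.** $\operatorname{Re}T'=M_x$ and $\operatorname{Im}T'=M_y+R^*P'R$. As $x$ commutes with $U$ and is intertwined by $R=(\chi_J\otimes I)R$, (4) gives
$$D':=[T'^*,T']=2i[M_x,R^*P'R]=\tfrac1\pi R^*U^*\big(|\chi_J\rangle\langle\chi_J|\otimes I\big)UR\ge0. \tag{6}$$
The middle operator has rank $\operatorname{card}\Lambda=N$, so $\operatorname{rank}D'\le N$ if $N<\infty$.

**Step 3: $D'$ is trace class.** With $(e_k)$ the standard basis of $\ell^2(\Lambda)$, by (6) and (2),
$$\operatorname{tr}D'=\tfrac1\pi\sum_k\|R^*U^*(\chi_J\otimes e_k)\|^2=\tfrac1\pi\int\operatorname{tr}\big(U(x)\operatorname{diag}(m_k(x))U(x)^*\big)dx=\tfrac1\pi\sum_k\int m_k\,dx<\infty .$$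

## 10. Irreducibility of $T'$

Let $Q$ be a projection commuting with $T'$. The commutant $\mathcal M=\{Q\}'$ is a von Neumann algebra containing $T',T'^*$, hence $\beta(M_x)$ for bounded Borel $\beta$, $\operatorname{Im}T'$, and $D'$. We show $Q=0$ or $Q=I$.

**Step 1: $R^*R\in\mathcal M$, which removes $U$ from (6).** For bounded Borel $f_1,f_2$ on $J$ (extended by $0$),
$$f_1(M_x)D'\overline{f_2}(M_x)=\tfrac1\pi R^*U^*(|f_1\rangle\langle f_2|\otimes I)UR\in\mathcal M .$$
Let $p_n$ be the projections onto the spans of the first $n$ vectors of an orthonormal basis of $L^2(J)$ consisting of bounded functions. Each $p_n$ is a finite sum of operators $|f_1\rangle\langle f_2|$, and $p_n\otimes I\to I$ strongly on $L^2(J)\otimes\ell^2(\Lambda)$, which contains $\operatorname{ran}UR$. So $R^*U^*UR=R^*R\in\mathcal M$.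

**Step 2: the layers are separated by $m_1>m_2>\cdots$.** Let $L_k=\overline{\operatorname{ran}R_k^*}\subset L^2(\nu_k)\subset\mathcal L$ and let $E_k$ be the projection onto $L_k$. The space $L_k$ consists of the functions $h(x)$ with $h\in L^2(\Pi,m_k\,dx)$, isometrically. On $L_k$, $R_kh=m_kh$, so $R^*R$ is multiplication by $m_k(x)$; and $R^*R=0$ on $(\bigoplus_jL_j)^\perp=\ker R$. Consider the self-adjoint operator
$$Z_k=R^*R-m_k(M_x)\in\mathcal M,$$
which is reduced by each $L_j$ and each $L^2(\nu_j)\ominus L_j$. It is $0$ on $L_k$. On $L_j$, $j\ne k$, it is multiplication by $m_j-m_k$, injective by (1). On $L^2(\nu_j)\ominus L_j$ it is multiplication by $-m_k(x)$. This is injective because $m_k>0$ a.e. on $\Pi$ and the $x$-marginal $m_j\,dx$ of $\nu_j$ is absolutely continuous and carried by $\Pi$. So $\ker Z_k=L_k$, and $E_k$, a spectral projection of $Z_k$, is in $\mathcal M$.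

**Step 3: the coupling forces $Q$ to be the same on all layers.** $Q$ commutes with $E_k$ and $M_x$, and $M_x|_{L_k}$ is multiplication by $x$ on $L^2(\Pi,m_k\,dx)$, whose commutant consists of multiplications. So $Q|_{L_k}$ is multiplication by $\chi_{F_k}(x)$ for a Borel set $F_k\subset\Pi$. By (6), for $h\in L_k$,
$$(E_jD'E_kh)(x)=\tfrac1\pi\int_\Pi G_{jk}(x,t)\,m_k(t)h(t)\,dt,$$
$$G(x,t)=U(x)^*U(t)=I+(e^{i(\alpha(t)-\alpha(x))}-1)|v\rangle\langle v| .$$
For $x\ne t$ in $J$ we have $0<|\alpha(t)-\alpha(x)|\le1$, so all entries of $G(x,t)$ are nonzero. For $j\ne k$, $G_{jk}=(e^{i(\alpha(t)-\alpha(x))}-1)v_jv_k\ne0$; and $\operatorname{Re}G_{kk}=1-v_k^2(1-\cos(\alpha(t)-\alpha(x)))>0$. Since $Q$ commutes with $E_jD'E_k$, comparison of kernels gives $(\chi_{F_j}(x)-\chi_{F_k}(t))G_{jk}(x,t)m_k(t)=0$ a.e. on $\Pi\times\Pi$ (the measure $m_j\,dx$ has the same null sets in $\Pi$ as $dx$). As $m_k>0$ a.e. on $\Pi$,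
$$\chi_{F_j}(x)=\chi_{F_k}(t)\quad\text{for a.e. }(x,t)\in\Pi\times\Pi,\ \text{for all }j,k\in\Lambda .$$
Hence either all $F_k$ are null or all are of full measure in $\Pi$. Replacing $Q$ by $I-Q$ if necessary, $L_k\subset\operatorname{ran}Q$ for all $k$, so $\operatorname{ran}R^*\subset\operatorname{ran}Q$.

**Step 4: from the layers to everything.** For $f\in\operatorname{ran}Q$, $M_xf\in\operatorname{ran}Q$ and $M_yf=(\operatorname{Im}T')f-R^*P'Rf\in\operatorname{ran}Q$. The constant function $1\in L^2(\nu_k)$ lies in $L_k\subset\operatorname{ran}Q$, so all polynomials in $x,y$ in each $L^2(\nu_k)$ lie in $\operatorname{ran}Q$. They are dense, so $Q=I$.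

Finally, $\mathcal L$ is separable, and infinite-dimensional because it contains $L_1\cong L^2(\Pi,m_1\,dx)$ with $|\Pi|>0$. This proves Theorem 4, and with Section 3 Theorems 1 and 2. $\blacksquare$

## 11. A disc with infinitely many holes: boundedness is needed

Theorem 3(ii) was proved in Test 4. We prove (i). Since $c_{j+1}-c_j=8\cdot2^{-j-4}$ and $r_j+r_{j+1}=3\cdot2^{-j-4}$, the closed discs $\overline{\Delta_j}$ are disjoint. They lie in $\mathbb D$ and accumulate only at $1$. The set $X_*$ is compact; it is the closure of the open set $\mathcal G=\mathbb D\setminus\bigcup_j\overline{\Delta_j}$, so it is perfect. "If" is Theorem 1. For "only if", Theorem 2 tells us to study injective $f\in C(X_*)$. Let $C_0=\partial\mathbb D$, $C_j=\partial\Delta_j$, positively oriented, and $n_j=\operatorname{ind}(A-c_j)$, $j\ge1$.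

**Step 1: connectedness.** The part of $\mathcal G$ in the open upper half plane is the region between the graph of a continuous function on $(-1,1)$ and the upper unit semicircle, hence connected; the same holds below. Every point of $\mathcal G\cap\mathbb R$, which is nonempty, has a disc neighborhood in $\mathcal G$ meeting both parts. So $\mathcal G$ is connected, and since $\mathcal G\subset X_*\setminus C_i\subset X_*=\overline{\mathcal G}$, each $X_*\setminus C_i$ $(i\ge0)$ is connected.

**Step 2: indices from winding numbers.** Let $u:X_*\to\mathbb C\setminus\{0\}$ be continuous and $k_j=\operatorname{wind}(u,C_j)$, $j\ge1$. Then only finitely many $k_j\ne0$, and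
$$\operatorname{wind}(u,C_0)=\sum_{j\ge1}k_j,\qquad\operatorname{ind}u(a)=\sum_{j\ge1}k_jn_j. \tag{7}$$
Indeed $u$ extends continuously without zeros to a neighborhood of $X_*$, which contains $\overline{\Delta_j}$ for all $j>j_0$, since these discs shrink to $1\in X_*$. So $k_j=0$ for $j>j_0$. The function $u\prod_{j\le j_0}(z-c_j)^{-k_j}$ has winding number $0$ on each $C_j$, $j\le j_0$, so it extends without zeros over these finitely many discs, and over the others it is already extended. A continuous zero-free function on $\overline{\mathbb D}$ is $e^\gamma$ with $\gamma$ continuous. So $u=e^\gamma\prod_{j\le j_0}(z-c_j)^{k_j}$ on $X_*$. The path $e^{s\gamma}(a)$, $0\le s\le1$, shows $\operatorname{ind}e^\gamma(a)=0$; and $e^\gamma$ has winding number $0$ on $C_0$. This gives (7).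

**Step 3: the position of an embedded copy of $X_*$.** Let $f:X_*\to\mathbb C\subset S^2$ be continuous and injective. For $i\ge0$, $f(C_i)$ is a Jordan curve, and the connected set $f(X_*\setminus C_i)$ lies on one side of it; let $W_i$ be the other side. $W_i$ is connected, misses $f(X_*)$, and has boundary $f(C_i)\subset f(X_*)$, so it is a component of $S^2\setminus f(X_*)$. As the boundaries differ, the $W_i$ are pairwise disjoint, and at most one contains $\infty$. Let $\mu\in W_j$ with $\infty\notin W_j$.

* $\operatorname{wind}(f-\mu,C_j)=\pm1$, because $\mu$ is inside the curve $f(C_j)$.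
* For $i\ne j$ with $\infty\notin W_i$, neither $\mu$ nor $\infty$ is in $W_i$, so they lie on the same side of $f(C_i)$ and $\operatorname{wind}(f-\mu,C_i)=0$.
* For $i\ne j$ with $\infty\in W_i$, $\mu$ lies on the bounded side of $f(C_i)$, and $\operatorname{wind}(f-\mu,C_i)=\pm1$ with a sign that does not depend on $\mu$ in that side.

**Step 4: the possible index functions.** Write $k_i=\operatorname{wind}(f-\mu,C_i)$, $i\ge1$. If no $W_i$ contained $\infty$, take $j=1$: by (7), $0=\operatorname{wind}(f-\mu,C_0)=\sum_{i\ge1}k_i=\pm1$, a contradiction. So $\infty\in W_{i_0}$ for exactly one $i_0$.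

If $i_0=0$: for every $j\ge1$ and $\mu\in W_j$, $\operatorname{wind}(f-\mu,C_0)=:\varepsilon=\pm1$ is independent of $j$, and $k_i=0$ for $i\ne j$. By (7), $k_j=\varepsilon$ and $\operatorname{ind}(f(a)-\mu)=\varepsilon n_j$.

If $i_0\ge1$: for $j\ge1$, $j\ne i_0$, and $\mu\in W_j$, $\operatorname{wind}(f-\mu,C_0)=0$ and $k_{i_0}=:\eta=\pm1$ is independent of $j$, while $k_i=0$ for $i\ne j,i_0$. By (7), $k_j=-\eta$ and $\operatorname{ind}(f(a)-\mu)=-\eta(n_j-n_{i_0})$.

In both cases, if all these indices are $\le0$, then $(n_j)$ is bounded above or bounded below. By (a)⇒(b) of Theorem 2, a hyponormal generator therefore forces the index function, whose values are $0$ and the $n_j$, to be bounded above or below.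

**Step 5: every sequence $(n_j)$ occurs.** Let $n_j\in\mathbb Z$ be arbitrary and $S$ the unilateral shift. Let $A_0$ be the direct sum, over $j$, of $|n_j|$ copies of $c_j+r_jS$ (if $n_j<0$) or of $c_j+r_jS^*$ (if $n_j>0$), together with a diagonal normal operator whose eigenvalues are dense in $X_*$, each of infinite multiplicity. The self-commutators of the summands have finite rank and norms $r_j^2\to0$ or $0$, and the non-normal summands have finite multiplicities, so $A_0$ is essentially normal. Let $\lambda\notin X_*$. For a shift summand with $\lambda\notin\Delta_j$, $\|(S-w)^{-1}\|\le1/(|w|-1)$ for $|w|>1$ (likewise for $S^*$) gives a resolvent of norm at most $1/\operatorname{dist}(\lambda,\overline{\Delta_j})$. This is bounded uniformly in these $j$: either $|\lambda|>1$, or $\lambda$ lies in one $\Delta_i$ and the distance to the other discs is at least $\operatorname{dist}(\lambda,C_i)$. The diagonal summand has inverse of norm $1/\operatorname{dist}(\lambda,X_*)$. If $\lambda\in\Delta_i$, the $|n_i|$ remaining summands are Fredholm with total index $n_i$. So $\sigma_e(A_0)\subset X_*$,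 with equality because of the diagonal summand, and the index is $n_j$ on $\Delta_j$.

It remains to make $A_0$ irreducible. By the Weyl–von Neumann theorem, a compact self-adjoint perturbation makes $\operatorname{Re}A_0$ diagonal in an orthonormal basis; a further small one makes the eigenvalues distinct. A Hilbert–Schmidt self-adjoint perturbation of $\operatorname{Im}A_0$, with $(i,j)$ entry of modulus less than $2^{-i-j}$, makes all its off-diagonal entries in this basis nonzero. Call the result $A$. A projection commuting with $A$ is diagonal, because it commutes with $\operatorname{Re}A$; and commuting with $\operatorname{Im}A$ makes its diagonal entries equal. So $A$ is irreducible, and it is essentially normal with the same essential spectrum and index function as $A_0$. Taking $(n_j)$ unbounded above and below gives the operators required in Theorem 3(i). $\blacksquare$
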